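
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded and unbounded solutions of a third-order\\ rational difference equation}


\begin{abstract}
For the equation
$x_{n+1}=(\alpha+\beta x_n+\gamma x_{n-1}+\delta x_{n-2})/(A+Bx_n+Dx_{n-2})$
with nonnegative parameters, $\gamma>0$ and $B+D>0$, the equality $\gamma=\beta+\delta+A$ is exactly the condition for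
prime period-two solutions. It has been conjectured that unbounded solutions exist
when $\gamma>\beta+\delta+A$, and that all solutions are bounded when
$\gamma<\beta+\delta+A$. We prove the first statement and disprove the second:
when $\gamma<\beta+\delta+A$, every solution is bounded if and only if
$A+B+\delta>0$. In the exceptional case $A=B=\delta=0$, $\gamma<\beta$, reversing time
exchanges $\beta$ and $\gamma$, and the equation preserves an infinite measure. Applying the
growth theorem to the reversed equation, together with a recurrence argument, shows that almost every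
solution starting in a certain open set is unbounded.
\end{abstract}

\section{The question and the answer}

We study the difference equation
\begin{equation}\label{eq:main}
x_{n+1}=\frac{\alpha+\beta x_{n}+\gamma x_{n-1}+\delta x_{n-2}}{A+B x_{n}+D x_{n-2}},
\qquad n=0,1,\dots .
\end{equation}
Throughout, the parameters $\alpha,\beta,\gamma,\delta,A,B,D$ are nonnegative, with
$\gamma>0$ and $B+D>0$. The initial values $x_{-2},x_{-1},x_0$ are nonnegative and
such that every denominator is positive. If the initial values are positive, this holds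
automatically, and all $x_n$ are positive.

The term $x_{n-1}$ occurs in the numerator of \eqref{eq:main} but not in the denominator.
This favors an alternating behavior, in which the terms of one parity are large and those of
the other parity are not. The simplest instance is $x_{n+1}=\gamma x_{n-1}/(1+x_n)$. If
$x_{-1}=0<x_0$, then the odd terms vanish and $x_{2k}=\gamma^kx_0$, which is unbounded for
$\gamma>1$. If $\gamma=1$, these solutions are two-cycles; and if $\gamma<1$, then
$x_{n+1}\le\gamma x_{n-1}$, so all solutions tend to $0$.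

Two-cycles locate the threshold in general: it is known that \eqref{eq:main} has prime
period-two solutions if and only if $\gamma=\beta+\delta+A$. The computation is short. A
sequence alternating between $p$ and $q\ne p$ solves \eqref{eq:main} if and only if
\[
p\,(A+(B+D)q)=\alpha+(\beta+\delta)q+\gamma p,\qquad
q\,(A+(B+D)p)=\alpha+(\beta+\delta)p+\gamma q
\]
with positive denominators. Subtracting gives $A(p-q)=(\gamma-\beta-\delta)(p-q)$, so
$\gamma=\beta+\delta+A$. Conversely, under this equality both equations read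
$(B+D)pq=\alpha+(\beta+\delta)(p+q)$. For every large $p$ they are solved by
$q=\bigl(\alpha+(\beta+\delta)p\bigr)/\bigl((B+D)p-(\beta+\delta)\bigr)$, which is close to
$(\beta+\delta)/(B+D)$ and hence differs from $p$. (If $q=0$, then $\alpha=\beta=\delta=0$
and $A=\gamma>0$, so the denominators are positive here too.) In particular, one of the two values
can be arbitrarily large. One may expect that a larger $\gamma$ turns these large cycles into growth, and a
smaller one into decay. This is what was conjectured in \cite[Conjecture~3]{trichotomies}: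
\begin{itemize}
\item[(a)] if $\gamma>\beta+\delta+A$, then \eqref{eq:main} has unbounded solutions;
\item[(b)] if $\gamma<\beta+\delta+A$, then every solution of \eqref{eq:main} is bounded.
\end{itemize}
Statement (a) is true. Statement (b) is false, but under its hypothesis the conclusion fails only when
$A=B=\delta=0$.

\begin{theorem}\label{thm:growth}
If $\gamma>\beta+\delta+A$, there is a nonempty open set $O\subset(0,\infty)^3$ such that
every solution with $(x_{-2},x_{-1},x_0)\in O$ satisfies $x_{2k}\to\infty$, at least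
geometrically, while $(x_{2k+1})$ is bounded.
\end{theorem}

\begin{theorem}\label{thm:exception}
Let $A=B=\delta=0$, $D>0$, $0<\gamma<\beta$ and $\alpha\ge0$, so that the equation is
\begin{equation}\label{eq:exc}
x_{n+1}=\frac{\alpha+\beta x_n+\gamma x_{n-1}}{Dx_{n-2}} .
\end{equation}
Then $\gamma<\beta+\delta+A$, but there is a nonempty open set $O'\subset(0,\infty)^3$ such that
for Lebesgue-almost every $(x_{-2},x_{-1},x_0)\in O'$ the solution is unbounded.
\end{theorem}

A specific counterexample to (b) is therefore $x_{n+1}=(2x_n+x_{n-1})/x_{n-2}$.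

\begin{theorem}\label{thm:bounded}
Let $\gamma<\beta+\delta+A$. Every solution of \eqref{eq:main} is bounded if and only if
$A+B+\delta>0$.
\end{theorem}

\begin{proposition}\label{prop:exc}
Let $A=B=\delta=0$. Every solution of \eqref{eq:main} is bounded if and only if $\beta=\gamma$.
\end{proposition}

Section~\ref{sec:ratio} introduces the equation that governs ratios of large terms, and then
treats by hand a small family in which the main ideas are visible.
Theorem~\ref{thm:growth} is proved in Section~\ref{sec:growth}, Theorem~\ref{thm:exception}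
and Proposition~\ref{prop:exc} in Section~\ref{sec:exc}, and Theorem~\ref{thm:bounded} in
Section~\ref{sec:bounded}.

We repeatedly use the \emph{mediant inequality}: if $a_i\ge0$ and $b_i>0$, then
$\sum a_i/\sum b_i$ lies between $\min a_i/b_i$ and $\max a_i/b_i$.

\section{Ratios of large terms}\label{sec:ratio}

\subsection{The ratio equation}

Put $p_k=x_{2k}$ and $q_k=x_{2k+1}$ for $k\ge-1$, and $r_k=p_k/p_{k-1}$ for $k\ge0$ (when
$p_{k-1}>0$). Then \eqref{eq:main} becomes
\begin{equation}\label{eq:pq}
q_k=\frac{\alpha+\beta p_k+\gamma q_{k-1}+\delta p_{k-1}}{A+Bp_k+Dp_{k-1}},\qquad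
p_{k+1}=\frac{\alpha+\beta q_k+\gamma p_k+\delta q_{k-1}}{A+Bq_k+Dq_{k-1}}
\qquad(k\ge0).
\end{equation}
Suppose that the $p_k$ are very large, while the $q_k$ and the ratios $r_k^{\pm1}$ stay bounded. Dividing
numerator and denominator of the first formula by $p_{k-1}$, and the second formula by $p_k$, we expect
\begin{equation}\label{eq:heur}
q_k\approx g(r_k),\qquad r_{k+1}\approx\frac{\gamma}{A+Bg(r_k)+Dg(r_{k-1})},\qquad
\text{where}\quad g(r)=\frac{\beta r+\delta}{Br+D}\quad(r>0).
\end{equation}
A constant ratio $r$ then requires $\varphi(r)=\gamma$, where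
\[
\varphi(r)=r\bigl(A+(B+D)g(r)\bigr),\qquad \varphi(1)=A+\beta+\delta .
\]
The threshold $\gamma=\varphi(1)$ is thus the value at which the constant ratio $1$ is possible. The following
facts are used in the proofs of Theorems~\ref{thm:growth} and~\ref{thm:bounded}.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(i)] The functions $r\mapsto rg(r)$ and $\varphi$ are nondecreasing, and $r\mapsto g(r)/r$ is
nonincreasing. If $\beta,D>0$ and $B+\delta>0$, then $g(r)/r$ is strictly decreasing.
\item[(ii)] If $\beta D\le B\delta$, then $g$ is nonincreasing; if $\beta D>B\delta$, then $g$ is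
increasing and positive.
\item[(iii)] If $g>0$, then $\bigl|\log\frac{g(r)}{g(r')}\bigr|\le\bigl|\log\frac r{r'}\bigr|$ for all
$r,r'>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $rg(r)=(\beta r+\delta)\cdot\frac{r}{Br+D}$, a product of nonnegative nondecreasing
functions, and $\varphi(r)=Ar+(B+D)\,rg(r)$. Also $\frac{g(r)}r=\frac{\beta+\delta/r}{Br+D}$, where the
numerator is nonincreasing and the denominator nondecreasing. If $\beta,D>0$, both are positive, and
at least one of them is strictly monotone when $B+\delta>0$.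

(ii) The derivative of $g$ is $(\beta D-B\delta)/(Br+D)^2$. If $\beta D>B\delta$, then $\beta>0$, so
$g>0$.

(iii) Let $r\ge r'$. By (i), $rg(r)\ge r'g(r')$ and $g(r)/r\le g(r')/r'$, so
$r'/r\le g(r)/g(r')\le r/r'$.
\end{proof}

Part (iii) says that $g$ does not expand distances in logarithmic coordinates. The heuristic
\eqref{eq:heur} leaves three gaps: the ratio equation has nonconstant solutions, errors may
accumulate, and a solution might become unbounded without following the alternating pattern.

\subsection{A family worked by hand}\label{sub:model}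

Consider
\begin{equation}\label{eq:model}
x_{n+1}=\frac{\beta x_n+\gamma x_{n-1}}{A+x_{n-2}},\qquad \beta,\gamma>0,\quad A\ge0 .
\end{equation}
Here $g(r)=\beta r$, $\varphi(r)=Ar+\beta r^2$, and the threshold is $\gamma=A+\beta$.

\paragraph{Boundedness when $A>0$ and $\gamma<A+\beta$.} Suppose a solution is unbounded. Choose an
index $N$ at which $T=x_N$ is a record, that is, $x_j\le T$ for all $j\le N$. We look backwards from $N$, and
let $T\to\infty$ along records; then also $N\to\infty$.

First, \emph{large terms propagate backwards two steps}. Let $2\le n\le N$ and $x_n\ge\kappa T$. Since the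
denominator is at least $A$, we have $\kappa AT\le\beta x_{n-1}+\gamma x_{n-2}$. So
$x_{n-2}\ge\frac{\kappa A}{2\gamma}T$, or $x_{n-1}\ge\kappa_1T$ with $\kappa_1=\frac{\kappa A}{2\beta}$. In the
second case the same argument at $n-1$ gives $x_{n-2}\ge\frac{\kappa_1A}{2\beta}T$ or
$x_{n-3}\ge\frac{\kappa_1A}{2\gamma}T$. The last option is impossible for large $T$, because
$x_n\le(\beta+\gamma)T/x_{n-3}$ would then be bounded independently of $T$. Hence $x_{n-2}\ge\kappa'T$ with
$\kappa'>0$ independent of $T$.

So, for each fixed $j\ge0$, the term $P_j=x_{N-2j}$ is comparable with $T$. The terms $Q_j=x_{N-2j+1}$, $j\ge1$,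
between them stay bounded, since $Q_j\le(\beta+\gamma)T/P_{j+1}$. Passing to a subsequence of records, we get
$P_j/P_{j+1}\to\rho_j\in(0,\infty)$ for every $j$. Then
$Q_j=(\beta P_j+\gamma Q_{j+1})/(A+P_{j+1})\to\beta\rho_j$, and dividing
$P_j(A+Q_{j+2})=\beta Q_{j+1}+\gamma P_{j+1}$ by $P_{j+1}$ gives
\[
\rho_j(A+\beta\rho_{j+2})=\gamma\quad(j\ge0),\qquad \rho_0\ge1 .
\]
Let $S=\sup\rho_j$ and $I=\inf\rho_j$. Then $S\le\gamma/A<\infty$ and $I\ge\gamma/(A+\beta S)>0$. The ratio equation
gives $S(A+\beta I)\le\gamma\le I(A+\beta S)$, that is, $AS\le AI$. So all $\rho_j$ equal $S\ge1$, and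
$\varphi(S)=\gamma<\varphi(1)\le\varphi(S)$, a contradiction.

\paragraph{What changes when $A=0$.} The argument breaks down at two points: the denominators have no lower bound, and
the inequality $AS\le AI$ is empty. The ratio equation becomes $r_{k+1}r_{k-1}=\gamma/\beta$. With
$r_*=\sqrt{\gamma/\beta}$ and $t_k=\log(r_k/r_*)$ it reads $t_{k+1}=-t_{k-1}$, so every solution satisfies
$t_{k+4}=t_k$: nothing contracts and nothing expands. This suggests how to proceed on either side of the
threshold $\gamma=\beta$.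

When $\gamma>\beta$, we want growth at a ratio near $r_*>1$. Deviations from $r_*$ are not damped, but
the errors in \eqref{eq:heur} are of size $O(1/p_{k-1})$, and they are summable as long as the $p_k$
grow geometrically. Section~\ref{sec:growth} makes this bootstrap precise.

When $\gamma<\beta$, write \eqref{eq:model} with $A=0$ as $x_{n+1}x_{n-2}=\beta x_n+\gamma x_{n-1}$. Reversing
time exchanges $\beta$ and $\gamma$. So the \emph{backward} equation is above its threshold, and on an
open set of data the backward orbits escape to infinity. The equation also preserves the measure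
$dx\,dy\,dz/(xyz)$, and bounded solutions turn out to stay away from $0$, hence in a compact subset of
$(0,\infty)^3$, which has finite measure. In the spirit of Poincar\'e recurrence, almost no point can be trapped in
such a set in the future and yet come from infinity in the past. So almost all points of the open set have unbounded
forward orbits. Section~\ref{sec:exc} carries this out.

\section{Growth above the threshold}\label{sec:growth}

We prove Theorem~\ref{thm:growth}. Take positive initial data and use the notation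
$p_k,q_k,r_k$ of \eqref{eq:pq}. The sign of $\beta D-B\delta$ decides how growth feeds back. If $g$ is
nonincreasing, a larger ratio does not increase the odd terms, hence does not slow the growth down,
and one-sided inequalities suffice. If $g$ is increasing, growth inhibits itself, and we
must keep the ratio near a fixed value.

\subsection*{Case 1: $\beta D\le B\delta$}
Choose $\eta>0$ with $A+\beta+\delta+(B+D)\eta<\gamma$, and put
\[
V=g(1)+\eta=\frac{\beta+\delta}{B+D}+\eta,\qquad
\lambda=\frac{\gamma}{A+(B+D)V}>1,\qquad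
K=1+\frac{\alpha+\gamma V}{(B+D)\eta}.
\]
Suppose $p_k\ge p_{k-1}\ge K$ and $q_{k-1}\le V$. Since $r_k\ge1$ and $g$ is nonincreasing,
\[
q_k\le\frac{\beta p_k+\delta p_{k-1}}{Bp_k+Dp_{k-1}}+\frac{\alpha+\gamma q_{k-1}}{Bp_k+Dp_{k-1}}
\le g(r_k)+\frac{\alpha+\gamma V}{(B+D)K}\le g(1)+\eta=V,
\]
and therefore $p_{k+1}\ge\gamma p_k/(A+Bq_k+Dq_{k-1})\ge\lambda p_k$. In particular
$p_{k+1}\ge p_k\ge K$ and $q_k\le V$, so the argument repeats. By induction the theorem holds with
$O=\{x_0>x_{-2}>K,\ 0<x_{-1}<V\}$.

\subsection*{Case 2: $\beta D>B\delta$}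
Now $\beta,D>0$, and $g$ is increasing and positive. For $r\ge1$ we have
$\varphi(r)\ge(B+D)g(1)\,r$, so $\varphi(r)\to\infty$. As $\varphi$ is continuous and $\varphi(1)<\gamma$, there is $r_*>1$ with
$\varphi(r_*)=\gamma$. This is the only place in Case~2 where $\gamma>\beta+\delta+A$ enters. Put
\[
w=g(r_*),\qquad\text{so}\quad r_*\bigl(A+(B+D)w\bigr)=\gamma,\qquad
\sigma=\tfrac12\log r_*,\qquad \lambda=e^\sigma>1,\qquad W=\lambda w,
\]
\[
C=\max\Bigl\{\frac{\alpha+\gamma W}{\beta},\ \frac AD,\ \frac{\alpha+(\beta+\delta)W}{\gamma}\Bigr\},\qquad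
K=1+\frac{4C\lambda}{(\lambda-1)\sigma}.
\]
We measure deviations logarithmically:
\[
a_k=\Bigl|\log\frac{r_k}{r_*}\Bigr|\ (k\ge0),\qquad
b_k=\Bigl|\log\frac{q_k}{w}\Bigr|\ (k\ge-1),\qquad
m_k=\max(a_k,b_{k-1})\ (k\ge0),
\]
and let $O$ be the set of positive initial data
\[
O=\{x_{-2}>K,\ a_0<\sigma/2,\ b_{-1}<\sigma/2\}.
\]
Here $a_0$ depends only on $x_0/x_{-2}$ and $b_{-1}$ only on $x_{-1}$, so $O$ is open and nonempty.

\medskip
\noindent\textbf{Claim.} \emph{For initial data in $O$ and all $k\ge0$,}
\begin{equation}\label{eq:claim}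
m_k\le\frac\sigma2+\sum_{i=0}^{k-1}\frac{2C}{p_{i-1}}\le\sigma .
\end{equation}

The claim suffices: it gives $r_k\ge r_*e^{-\sigma}=\lambda$ for all $k\ge0$, so $p_k\ge\lambda^{k+1}p_{-1}$, and it gives
$q_k\le we^\sigma=W$ for all $k\ge-1$.

\begin{proof}[Proof of the claim]
For $k=0$ the claim holds by the choice of $O$. Assume it for $0,\dots,k$. Then $r_0,\dots,r_k\ge\lambda$, so
$p_{i-1}\ge\lambda^ip_{-1}\ge\lambda^iK$ for $0\le i\le k+1$, and
\begin{equation}\label{eq:sum}
\sum_{i=0}^{k+1}\frac{2C}{p_{i-1}}\le\frac{2C}{K}\cdot\frac{\lambda}{\lambda-1}\le\frac\sigma2 .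
\end{equation}
Also $p_k\ge p_{k-1}$, and $q_{k-1}\le W$ because $b_{k-1}\le\sigma$.

\emph{Bound for $b_k$.} By Lemma~\ref{lem:g}(iii), $|\log(g(r_k)/w)|\le a_k$. Next,
$q_k/g(r_k)=(1+\varepsilon)/(1+\varepsilon')$ with
\[
0\le\varepsilon=\frac{\alpha+\gamma q_{k-1}}{\beta p_k+\delta p_{k-1}}\le\frac{C}{p_k}\le\frac C{p_{k-1}},\qquad
0\le\varepsilon'=\frac{A}{Bp_k+Dp_{k-1}}\le\frac{C}{p_{k-1}} .
\]
Both $\log(1+\varepsilon)$ and $\log(1+\varepsilon')$ lie in $[0,C/p_{k-1}]$, hence so does the absolute value of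
their difference. Therefore
\[
b_k\le a_k+\frac C{p_{k-1}}\le m_k+\frac{C}{p_{k-1}}\le\sigma,
\]
the last step by the induction hypothesis and \eqref{eq:sum}. In particular $q_k\le W$.

\emph{Bound for $a_{k+1}$.} By \eqref{eq:pq},
\[
r_{k+1}=\frac{\gamma(1+\varepsilon'')}{A+Bq_k+Dq_{k-1}},\qquad
0\le\varepsilon''=\frac{\alpha+\beta q_k+\delta q_{k-1}}{\gamma p_k}\le\frac C{p_k} .
\]
With $b=\max(b_k,b_{k-1})$, both $q_k/w$ and $q_{k-1}/w$ lie in $[e^{-b},e^b]$. By the mediant inequality so does
$\frac{A+Bq_k+Dq_{k-1}}{A+(B+D)w}$ (terms with zero coefficient are omitted). Since $\gamma=r_*(A+(B+D)w)$, we get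
\[
a_{k+1}\le\max(b_k,b_{k-1})+\frac{C}{p_k}\le m_k+\frac{C}{p_{k-1}}+\frac C{p_k}\le m_k+\frac{2C}{p_{k-1}} .
\]
Hence $m_{k+1}=\max(a_{k+1},b_k)\le m_k+2C/p_{k-1}$. This gives the first inequality in \eqref{eq:claim} for $k+1$, and
the second follows from \eqref{eq:sum}.
\end{proof}

This completes the proof of Theorem~\ref{thm:growth}. \qed

\section{The exceptional family}\label{sec:exc}

In this section $A=B=\delta=0$; hence $D>0$ and the equation is \eqref{eq:exc}. The denominators
$Dx_{-2},Dx_{-1},Dx_0$ are positive, so the initial data and all $x_n$ are positive.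

\subsection{Reversal, invariant measure, and proof of Theorem~\ref{thm:exception}}

Let $0<\gamma<\beta$, and let
\[
F(x,y,z)=\Bigl(y,\,z,\,\frac{\alpha+\beta z+\gamma y}{Dx}\Bigr),\qquad (x,y,z)\in(0,\infty)^3,
\]
so that $F^n(x_{-2},x_{-1},x_0)=(x_{n-2},x_{n-1},x_n)$. The map $F$ is a diffeomorphism of $(0,\infty)^3$
onto itself, with inverse $F^{-1}(y,z,w)=\bigl(\frac{\alpha+\beta z+\gamma y}{Dw},y,z\bigr)$.

\paragraph{Invariant measure.} Let $w$ be the third coordinate of $F(x,y,z)$. Then
$|\det DF|=|\partial w/\partial x|=w/x$. Since $\frac1{yzw}\cdot\frac wx=\frac1{xyz}$, the change of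
variables formula shows that $F$ preserves the measure
\[
d\mu=\frac{dx\,dy\,dz}{xyz} .
\]

\paragraph{Backward orbits escape from an open set.} Extend a solution to negative indices by $F^{-1}$ and put
$y_m=x_{-m}$ for $m\ge0$. The relation $Dx_{n+1}x_{n-2}=\alpha+\beta x_n+\gamma x_{n-1}$ with $n=1-m$ becomes
\[
y_{m+1}=\frac{\alpha+\gamma y_m+\beta y_{m-1}}{Dy_{m-2}}\qquad(m\ge2),
\]
with initial values $(y_0,y_1,y_2)=(x_0,x_{-1},x_{-2})$. This is \eqref{eq:exc} with $\beta$ and $\gamma$
exchanged. Because $\beta>\gamma$, it satisfies the hypothesis of Theorem~\ref{thm:growth}. Let $O$ be the open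
set which that theorem provides for the reversed equation, and put $O'=\{(x,y,z):(z,y,x)\in O\}$. Then $O'$ is
open and nonempty. Since $F^{-n}(x_{-2},x_{-1},x_0)=(y_{n+2},y_{n+1},y_n)$, for every point of $O'$ the coordinates of
its backward orbit are unbounded.

\paragraph{Bounded forward orbits stay away from zero.} The measure $\mu$ is infinite near the coordinate
planes, so an upper bound alone does not confine an orbit to a set of finite measure. Suppose $x_n\le K$ for all
$n\ge-2$. From $\gamma x_{n-1}\le Dx_{n+1}x_{n-2}\le DKx_{n-2}$ for $n\ge0$ we get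
\[
x_{j+1}\le\frac{DK}{\gamma}\,x_j\qquad(j\ge-2).
\]
Using this with $j=n$ gives
$\beta x_n\le Dx_{n+1}x_{n-2}\le\frac{D^2K}{\gamma}x_nx_{n-2}$, hence
\begin{equation}\label{eq:away}
x_{n-2}\ge\frac{\beta\gamma}{D^2K}\qquad(n\ge0).
\end{equation}

\paragraph{Conclusion.} For integers $R\ge2$ let $K_R=[R^{-1},R]^3$, so that $\mu(K_R)=(2\log R)^3<\infty$, and let
\[
E_R=\{p\in(0,\infty)^3:\ F^n(p)\in K_R\text{ for all }n\ge0\}.
\]
This set is closed, and $F(E_R)\subset E_R$. So the sets $F^n(E_R)$ decrease with $n$, and they all have the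
same finite measure $\mu(E_R)$. Hence
\[
\mu\Bigl(E_R\setminus\bigcap_{n\ge0}F^n(E_R)\Bigr)=0 .
\]
If $p\in\bigcap_nF^n(E_R)$, then $F^{-n}(p)\in E_R\subset K_R$ for all $n\ge0$. So the backward orbit of $p$ is bounded and
$p\notin O'$. It follows that $\mu(E_R\cap O')=0$ for every $R$.

By \eqref{eq:away}, every $p\in O'$ whose solution is bounded belongs to $\bigcup_RE_R$. Hence the set of such $p$ is
$\mu$-null, or equivalently Lebesgue-null. As $O'$ is open and nonempty, it has positive measure, and in particular unbounded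
solutions exist. This proves Theorem~\ref{thm:exception}. \qed

\begin{remark}
The argument produces no explicit unbounded solution. It is essential that $\mu(E_R)$ is finite and that every bounded
solution starts in some $E_R$. The latter follows from \eqref{eq:away}, which needs both $\beta>0$ and $\gamma>0$.
The inequality $\gamma<\beta$ enters only through Theorem~\ref{thm:growth} for the reversed equation.
\end{remark}

\subsection{Proof of Proposition~\ref{prop:exc}}

If $\gamma>\beta$, unbounded solutions exist by Theorem~\ref{thm:growth}; if $\gamma<\beta$, by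
Theorem~\ref{thm:exception}.

Let $\beta=\gamma$. The substitution $x_n=\frac\beta Dy_n$ gives
\[
y_{n+1}=\frac{a+y_n+y_{n-1}}{y_{n-2}},\qquad a=\frac{\alpha D}{\beta^2}.
\]
Now the reversed equation coincides with the original one, and there is an invariant. Put
$S_n=a+y_n+y_{n-1}+y_{n-2}$. Since $a+y_n+y_{n-1}=y_{n+1}y_{n-2}$, we have
\[
S_n=y_{n-2}(y_{n+1}+1),\qquad S_{n+1}=y_{n+1}(y_{n-2}+1).
\]
Therefore
\[
J_n=S_n\Bigl(1+\frac1{y_n}\Bigr)\Bigl(1+\frac1{y_{n-1}}\Bigr)\Bigl(1+\frac1{y_{n-2}}\Bigr)
\]
satisfies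
\[
\frac{J_{n+1}}{J_n}=\frac{S_{n+1}}{S_n}\cdot\frac{1+1/y_{n+1}}{1+1/y_{n-2}}
=\frac{y_{n+1}(y_{n-2}+1)}{y_{n-2}(y_{n+1}+1)}\cdot\frac{(y_{n+1}+1)\,y_{n-2}}{y_{n+1}\,(y_{n-2}+1)}=1 .
\]
Hence $y_n\le S_n<J_n=J_0$ for all $n\ge0$, and every solution is bounded. \qed

\section{Boundedness below the threshold}\label{sec:bounded}

We prove Theorem~\ref{thm:bounded}. If $A+B+\delta=0$, then $D>0$ and $\beta>\gamma>0$, so unbounded
solutions exist by Theorem~\ref{thm:exception}. From now on
\[
\gamma<\beta+\delta+A,\qquad A+B+\delta>0 .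
\]
We fix a solution and write $d_n=A+Bx_n+Dx_{n-2}$ for the denominator of $x_{n+1}$. Constants may depend on the
parameters and on this solution.

The plan is that of Section~\ref{sub:model}: bound denominators from below, propagate large terms backwards from a
record, pass to the limit, and compare supremum and infimum of the limiting ratios. The first two steps depend on
which parameters vanish. We distinguish four classes, which together cover all cases:
\begin{itemize}
\item[(X)] $B,D>0$ and $A+\delta>0$;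
\item[(Y)] $D=0<B$;
\item[(Z)] $B=0<D$, and therefore $A+\delta>0$;
\item[(W)] $B,D>0$ and $A=\delta=0$, and therefore $\beta>\gamma$.
\end{itemize}
In class W the first step is not available, and the second is carried out without it.

\emph{Positivity.} If $A=0$, then $x_n>0$ for all $n\ge1$. Indeed $d_n=Bx_n+Dx_{n-2}>0$, so $x_n>0$ or
$x_{n-2}>0$, and in the second case $x_n\ge\gamma x_{n-2}/d_{n-1}>0$.

\subsection{A lower bound for the denominators}

In classes X, Y and Z we shall show that there are $m>0$ and $n_0\ge0$ with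
\begin{equation}\label{eq:lower}
d_n\ge m\qquad(n\ge n_0).
\end{equation}
The case that is not immediate is $A=\beta=0<B$. There a small $x_{n-1}$ can make $x_n$ large and hence $x_{n+1}$ small.
The next lemma shows that the loss is limited. Roughly, $x_n$ is at most of order
$\gamma x_{n-2}/(Bx_{n-1})$, while the numerator of $x_{n+1}$ contains $\delta x_{n-2}$, so $x_{n+1}$ is at least
about $\frac\delta\gamma x_{n-1}$, and $\delta>\gamma$.

\begin{lemma}\label{lem:lower}
Let $A=\beta=0<B$, hence $\gamma<\delta$. There is $c>0$, depending only on the parameters, such that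
$x_{n+1}\ge\min(x_{n-1},c)$ for all $n\ge5$. Consequently $x_j\ge\min(x_4,x_5,c)>0$ for $j\ge4$.
\end{lemma}

\begin{proof}
Put $u=x_{n-1}$, $M=x_{n-2}$, $v=x_{n-3}$, $z=x_{n-4}$. These are positive, as $n-4\ge1$. The equations for
$x_{n-1},x_n,x_{n+1}$ read
\[
u(BM+Dz)=\alpha+\gamma v+\delta z,\quad x_n(Bu+Dv)=\alpha+\gamma M+\delta v,\quad
x_{n+1}(Bx_n+DM)=\alpha+\gamma u+\delta M .
\]

\emph{Let $Du\le\delta$.} The first equation and $\gamma<\delta$ give
\[
BuM=\alpha+\gamma v+(\delta-Du)z\ge\alpha+\gamma v\ge\frac\gamma\delta(\alpha+\delta v).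
\]
By the second equation, $Bu\,x_n\le\gamma M+(\alpha+\delta v)\le\gamma M+\frac\delta\gamma BuM$. Dividing by
$u$ and adding $DM$, we get $Bx_n+DM\le\bigl(\frac\gamma u+\kappa\bigr)M$ with
$\kappa=\frac{B\delta}\gamma+D$. The third equation yields
\[
x_{n+1}\ge\frac{\delta M}{(\gamma/u+\kappa)M}=\frac{\delta u}{\gamma+\kappa u}
\ge\min\Bigl(u,\frac{\delta-\gamma}\kappa\Bigr).
\]
For the last inequality, note that $f(u)=\delta u/(\gamma+\kappa u)$ is increasing, that $f(u)\ge u$ when
$\gamma+\kappa u\le\delta$, and that $f$ fixes $(\delta-\gamma)/\kappa$.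

\emph{Let $Du>\delta$.} Then $D>0$ and $1/u<D/\delta$. The second equation gives
$x_n\le\frac{\alpha+\gamma M}{Bu}+\frac\delta D$, so $Bx_n\le(\alpha+\gamma M)\frac D\delta+\frac{B\delta}D$. In the third
equation, $\gamma u\ge\gamma\delta/D$. Hence, by the mediant inequality,
\[
x_{n+1}\ge\frac{\frac{\gamma\delta}D+\delta M}
{\bigl(\frac{\alpha D}\delta+\frac{B\delta}D\bigr)+\bigl(\frac{\gamma D}\delta+D\bigr)M}
\ge\min\left\{\frac{\gamma\delta/D}{\alpha D/\delta+B\delta/D},\ \frac{\delta}{\gamma D/\delta+D}\right\}>0 .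
\]
Take for $c$ the smaller of this minimum (if $D>0$) and $(\delta-\gamma)/\kappa$. The final statement follows by
induction.
\end{proof}

\begin{proof}[Proof of \eqref{eq:lower}]
If $A>0$, take $m=A$. Let $A=0$.

Class Z: $\delta>0$, so $x_{n+1}\ge\delta x_{n-2}/(Dx_{n-2})=\delta/D$ for $n\ge0$, and
$d_n=Dx_{n-2}\ge\delta$ for $n\ge3$.

Class Y: if $\beta>0$, then $x_{n+1}\ge\beta x_n/(Bx_n)=\beta/B$ for $n\ge0$, and $d_n=Bx_n\ge\beta$ for $n\ge1$. If
$\beta=0$, Lemma~\ref{lem:lower} bounds $d_n=Bx_n$ from below for $n\ge4$.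

Class X: $\delta>0$. If $\beta>0$, then
$x_{n+1}\ge\frac{\beta x_n+\delta x_{n-2}}{Bx_n+Dx_{n-2}}\ge\min(\beta/B,\delta/D)$ for $n\ge0$, which bounds
$d_n\ge Bx_n$ from below for $n\ge1$. If $\beta=0$, Lemma~\ref{lem:lower} bounds $d_n\ge Bx_n$ from below for $n\ge4$.
\end{proof}

In class W this method gives no lower bound: $x_{n+1}$ may be small when $x_{n-2}$ is large and $x_n$ is small.

\subsection{Large terms propagate backwards}

\begin{lemma}\label{lem:back}
For every $\kappa\in(0,1]$ there are $\kappa'\in(0,\kappa]$, $T_0\ge1$ and $n_1$ such that the following holds. If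
$n\ge n_1$, $T\ge T_0$, $x_j\le T$ for all $j\le n$, and $x_n\ge\kappa T$, then $x_{n-2}\ge\kappa'T$.
\end{lemma}

\begin{proof}
Let $s=\alpha+\beta+\gamma+\delta$. As $T\ge1$, the numerators of $x_j$ with $1\le j\le n$ are at most $sT$. Take
$n_1=n_0+7$ in classes X, Y, Z, so that \eqref{eq:lower} applies to $d_{n-1}$ and $d_{n-2}$, and $n_1=7$ in class
W. In classes X, Y, Z we bound $x_n$ using $d_{n-1}\ge m$ together with $d_{n-1}\ge Bx_{n-1}$ if $B>0$ and
$d_{n-1}\ge Dx_{n-3}$ if $D>0$: a numerator term that also occurs in the denominator contributes at most a constant.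
In each class the conditions on $T$ below are finitely many lower bounds, and $T_0$ is chosen so that they all
hold for $T\ge T_0$.

\emph{Class X.} We have
\[
\kappa T\le x_n\le\frac{\alpha+\gamma x_{n-2}}m+\frac\beta B+\frac\delta D .
\]
If $\frac\alpha m+\frac\beta B+\frac\delta D\le\frac\kappa2T$, then
$x_{n-2}\ge\frac{m\kappa}{2\gamma}T$. So $\kappa'=\min\bigl(\kappa,\frac{m\kappa}{2\gamma}\bigr)$ works.

\emph{Class Y.} Now $x_{n-3}$ is absent from the denominator $d_{n-1}$, and
\[
\kappa T\le x_n\le\frac\alpha m+\frac\beta B+\frac{\gamma x_{n-2}+\delta x_{n-3}}m .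
\]
If $\frac\alpha m+\frac\beta B\le\frac\kappa2T$, then either $x_{n-2}\ge\frac{m\kappa}{4\gamma}T$, or $\delta>0$ and
$x_{n-3}\ge\kappa_1T$ with $\kappa_1=\frac{m\kappa}{4\delta}$. We exclude the second option for large $T$ by moving forward
from $x_{n-3}$. First, $x_{n-2}\le\frac{sT}{B\kappa_1T}=\frac{s}{B\kappa_1}=:C_1$. Then
$x_{n-1}\ge\frac{\gamma x_{n-3}}{A+Bx_{n-2}}\ge\kappa_2T$ with $\kappa_2=\frac{\gamma\kappa_1}{A+BC_1}$. Finally
$x_n\le\frac{sT}{B\kappa_2T}=\frac{s}{B\kappa_2}$, which contradicts $x_n\ge\kappa T$ if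
$\kappa T>\frac{s}{B\kappa_2}$. So $\kappa'=\min\bigl(\kappa,\frac{m\kappa}{4\gamma}\bigr)$ works.

\emph{Class Z.} For $i\in\{n,n-1\}$,
\[
x_i\le\frac\alpha m+\frac\delta D+\frac{\beta x_{i-1}+\gamma x_{i-2}}m .
\]
Hence, if $x_i\ge\tau T$ and $\frac\alpha m+\frac\delta D\le\frac\tau2T$, then
$x_{i-2}\ge\frac{m\tau}{4\gamma}T$, or $\beta>0$ and $x_{i-1}\ge\frac{m\tau}{4\beta}T$. With $i=n$ and $\tau=\kappa$: either
$x_{n-2}\ge\frac{m\kappa}{4\gamma}T$, or $\beta>0$ and $x_{n-1}\ge\kappa_1T$ with $\kappa_1=\frac{m\kappa}{4\beta}$. In the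
second case take $i=n-1$ and $\tau=\kappa_1$: either $x_{n-2}\ge\frac{m\kappa_1}{4\beta}T$, or $x_{n-3}\ge\kappa_2T$
with $\kappa_2=\frac{m\kappa_1}{4\gamma}$. The last option gives $x_n\le\frac{sT}{D\kappa_2T}=\frac{s}{D\kappa_2}$, which is
impossible if $\kappa T>\frac{s}{D\kappa_2}$. So
$\kappa'=\min\bigl(\kappa,\frac{m\kappa}{4\gamma},\frac{m\kappa_1}{4\beta}\bigr)$ works (omit the last entry if
$\beta=0$).

\emph{Class W.} Put $a=x_{n-1}$, $M=x_{n-2}$, $b=x_{n-3}$, $c=x_{n-4}$. These and $x_{n-6}$ are positive, as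
$n-6\ge1$. The equations for $x_n$, $x_{n-1}$ and $x_{n-3}$ give
\[
x_n(Ba+Db)=\alpha+\beta a+\gamma M,\qquad a(BM+Dc)=\alpha+\beta M+\gamma b,\qquad
b\ge\frac{\beta c}{Bc+Dx_{n-6}}\ge\frac{\beta c}{Bc+DT} .
\]
Let $B\kappa T\ge2\beta$, so that $Bx_n\ge2\beta$. Since $x_n$ is large, the first equation forces $a$ to be small
compared with $\alpha+\gamma M$:
\[
\tfrac12Bx_na\le a(Bx_n-\beta)\le\alpha+\gamma M,\qquad\text{so}\qquad a\le\frac{2(\alpha+\gamma M)}{B\kappa T} .
\]
In the second equation a small $a$ forces a large bracket. As $\beta>\gamma$,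
\[
BM+Dc\ge\frac{\alpha+\beta M}{a}\ge\frac{\alpha+\beta M}{\alpha+\gamma M}\cdot\frac{B\kappa T}2\ge\frac{B\kappa T}2 .
\]
So either $M\ge\frac\kappa4T$, or $c\ge\kappa_1T$ with $\kappa_1=\frac{B\kappa}{4D}$. In the latter case
$b\ge\frac{\beta\kappa_1}{B\kappa_1+D}=:c_2$, because $\beta c/(Bc+DT)$ is increasing in $c$. The first
equation then gives
\[
\gamma M=x_nDb+a(Bx_n-\beta)-\alpha\ge\kappa Dc_2T-\alpha\ge\tfrac12\kappa Dc_2T\qquad
\text{if }\alpha\le\tfrac12\kappa Dc_2T .
\]
So $\kappa'=\min\bigl(\frac\kappa4,\frac{\kappa Dc_2}{2\gamma}\bigr)$ works.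
\end{proof}

\subsection{Passing to the limit along records}

Suppose the solution is unbounded. For every large $i$ let $N_i$ be the least index with $x_{N_i}>i$, and put
$T_i=x_{N_i}$. Then $x_j\le T_i$ for all $j\le N_i$, and $N_i\to\infty$, $T_i\to\infty$. Write, suppressing $i$,
\[
P_j=x_{N_i-2j}\quad(j\ge0),\qquad Q_j=x_{N_i-2j+1}\quad(j\ge1).
\]
Iterating Lemma~\ref{lem:back} with $T=T_i$ gives constants $1=\kappa_0\ge\kappa_1\ge\kappa_2\ge\dots>0$, independent of
$i$, such that for each fixed $j$ and all large $i$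
\[
\kappa_jT_i\le P_j\le T_i .
\]
For each fixed $j$ and all large $i$, equation \eqref{eq:main} reads
\begin{align}
Q_j&=\frac{\alpha+\beta P_j+\gamma Q_{j+1}+\delta P_{j+1}}{A+BP_j+DP_{j+1}}\qquad(j\ge1),\label{eq:Q}\\
P_j(A+BQ_{j+1}+DQ_{j+2})&=\alpha+\beta Q_{j+1}+\gamma P_{j+1}+\delta Q_{j+2}\qquad(j\ge0).\label{eq:P}
\end{align}
By \eqref{eq:Q}, $Q_j\le\frac{\alpha+(\beta+\gamma+\delta)T_i}{(B+D)\kappa_{j+1}T_i}$, so for each $j$ the terms $Q_j$ stay bounded as
$i\to\infty$. The ratios $P_j/P_{j+1}$ lie in the compact set $[\kappa_j,1/\kappa_{j+1}]\subset(0,\infty)$. By a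
diagonal argument there is a subsequence of $i$ along which
\[
\frac{P_j}{P_{j+1}}\to\rho_j\in(0,\infty)\qquad\text{for every }j\ge0 .
\]
Dividing numerator and denominator of \eqref{eq:Q} by $P_{j+1}\to\infty$, and using that $Q_{j+1}$ stays bounded, we find
$Q_j\to g(\rho_j)$ for $j\ge1$. Dividing \eqref{eq:P} by $P_{j+1}$, we obtain the ratio equation
\begin{equation}\label{eq:ratio}
\rho_j\bigl(A+Bg(\rho_{j+1})+Dg(\rho_{j+2})\bigr)=\gamma\qquad(j\ge0),
\end{equation}
and $\rho_0\ge1$, because $P_0\ge P_1$. In classes X, Y, Z the bracket in \eqref{eq:ratio} is a limit of the denominators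
$d_{N_i-2j-1}$, so it is at least $m$ and
\begin{equation}\label{eq:rhobound}
\rho_j\le\gamma/m\qquad(j\ge0).
\end{equation}
Let $S=\sup_{j\ge0}\rho_j\ge1$ and $I=\inf_{j\ge0}\rho_j$.

\subsection{The contradiction}

\paragraph{Case $\beta D\le B\delta$.} Class W does not occur here, since there $\beta D>0=B\delta$. So $S<\infty$ by
\eqref{eq:rhobound}. Since $g$ is nonincreasing, \eqref{eq:ratio} gives $\rho_j(A+(B+D)g(S))\le\gamma$ for all $j$,
hence $\varphi(S)\le\gamma$. But $\varphi(S)\ge\varphi(1)=A+\beta+\delta>\gamma$, a contradiction.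

\paragraph{Case $\beta D>B\delta$.} Here $\beta,D>0$, class Y does not occur, and $g$ is increasing and positive. First,
$0<I\le S<\infty$:
\begin{itemize}
\item In classes X and Z, $S<\infty$ by \eqref{eq:rhobound}, and then \eqref{eq:ratio} gives
$I\ge\gamma/(A+(B+D)g(S))>0$.
\item In class W, $A=0$ and $g<\beta/B$, so \eqref{eq:ratio} gives $I\ge\frac{\gamma B}{(B+D)\beta}>0$. Then
$S\le\frac{\gamma}{(B+D)g(I)}<\infty$.
\end{itemize}
Monotonicity of $g$ in \eqref{eq:ratio} gives
\[
S\bigl(A+(B+D)g(I)\bigr)\le\gamma\le I\bigl(A+(B+D)g(S)\bigr),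
\]
and therefore
\begin{equation}\label{eq:SI}
A(S-I)+(B+D)\,SI\Bigl(\frac{g(I)}I-\frac{g(S)}S\Bigr)\le0 .
\end{equation}
Both summands are nonnegative, the second by Lemma~\ref{lem:g}(i). Suppose $S>I$. If $A>0$, the first summand is positive;
if $B+\delta>0$, the second is positive, because $g(r)/r$ is strictly decreasing. Since $A+B+\delta>0$, at least one of these
holds, which contradicts \eqref{eq:SI}. So $S=I$, and all $\rho_j$ equal $S\ge1$. Now \eqref{eq:ratio} gives
$\varphi(S)=\gamma<\varphi(1)\le\varphi(S)$, a contradiction.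

Hence every solution is bounded when $A+B+\delta>0$. This proves Theorem~\ref{thm:bounded}. \qed

\begin{remark}
The inequality $\gamma<\beta+\delta+A$ is used in the final comparison with $\varphi(1)$, in Lemma~\ref{lem:lower} (as
$\gamma<\delta$) and in class W (as $\gamma<\beta$). The hypothesis $A+B+\delta>0$ is used twice: for the lower bound
\eqref{eq:lower} in class Z, and after \eqref{eq:SI}. For $A=B=\delta=0$ and $\gamma<\beta$ it is the loss of the first
that matters. If the conclusion of Lemma~\ref{lem:back} held for an unbounded solution of \eqref{eq:exc}, the limit argument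
would give $\beta\rho_j\rho_{j+2}=\gamma$. Hence $\rho_0\rho_1\rho_2\rho_3=(\gamma/\beta)^2<1$, whereas this product is the limit of
$P_0/P_4\ge1$. So along the unbounded solutions of Theorem~\ref{thm:exception} the backward propagation of large terms
fails.
\end{remark}

\begin{thebibliography}{9}
\bibitem{trichotomies}
\emph{Period-Two Trichotomies in Rational Equations},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/25840/1/1391-3.pdf}.
\end{thebibliography}

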